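\title{The Atomic Model Theorem Does Not Imply the Atomic Tree Theorem}

\begin{abstract}
We show that over $\mathsf{RCA}_0$ the Atomic Model Theorem $\mathsf{AMT}$ does not imply the Atomic Tree Theorem $\mathsf{ATT}$, even together with the genericity principle $\Pi^0_1\mathsf{GA}$. More precisely, every countable nonstandard model of $\Sigma_1$ induction relative to a set $A$ expands to a model of $\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$ that contains $A$, so this theory is $\Pi^1_1$-conservative over $\mathsf{RCA}_0$. The proof builds an atomic tree whose atoms cannot be found in nonstandardly many places at once, and shows that this property survives every forcing whose dense sets can be entered by nonstandardly many conditions simultaneously.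
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Atomic theories and atomic trees}

A countable structure is \emph{atomic} if every type that it realizes is principal. A complete consistent theory $T$ is \emph{atomic} if every formula consistent with $T$ can be extended to a formula that generates a principal complete type of $T$. The Atomic Model Theorem is the statement
\begin{itemize}
\item[] $\mathsf{AMT}$: \emph{if $T$ is atomic, then $T$ has an atomic model.}
\end{itemize}
We compare $\mathsf{AMT}$ with a closely related statement about binary trees, in the sense of reverse mathematics: we ask which implications can be proved in the base system $\mathsf{RCA}_0$ of second-order arithmetic.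

The language of second-order arithmetic has variables for numbers and variables for sets of numbers. A formula is $\Sigma^0_0$ and $\Pi^0_0$ if all its quantifiers are bounded number quantifiers; it is $\Sigma^0_{n+1}$ if it has the form $\exists x\,\theta$ with $\theta$ in $\Pi^0_n$, and $\Pi^0_{n+1}$ if it has the form $\forall x\,\theta$ with $\theta$ in $\Sigma^0_n$; it is \emph{arithmetical} if it has no set quantifiers. Number and set parameters are allowed. The scheme $I\Sigma^0_n$ is induction for $\Sigma^0_n$ formulas, and $B\Sigma^0_n$ is bounding for $\Sigma^0_n$ formulas: for every $\Sigma^0_n$ formula $\varphi$ and every number $a$,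
\[
\forall i<a\,\exists x\,\varphi(i,x)\ \rightarrow\ \exists c\,\forall i<a\,\exists x<c\,\varphi(i,x).
\]
The system $\mathsf{RCA}_0$ consists of the basic axioms for $0,1,+,\times,<$, the scheme $I\Sigma^0_1$, and comprehension for properties that are defined both by a $\Sigma^0_1$ and by a $\Pi^0_1$ formula. A model is a pair $(M,\mathcal S)$, where $M$ interprets the numbers and $\mathcal S\subseteq\mathcal P(M)$ interprets the sets; $M$ is its \emph{first-order part}. In statements made inside $\mathsf{RCA}_0$ we write $\mathbb N$ for the numbers. In a model $(M,\mathcal S)$, $\mathbb N$ means $M$, ``finite'' means coded by an element of $M$, and infinite objects are elements of $\mathcal S$. The letter $\omega$ always denotes the true natural numbers, identified with the standard cut of $M$, and $M$ is \emph{nonstandard} if $M\ne\omega$.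

A \emph{tree} is a nonempty set $V\subseteq 2^{<\mathbb N}$ closed under initial segments. We write $\sigma\preceq\tau$ if the string $\sigma$ is an initial segment of the string $\tau$, and $\sigma\prec\tau$, $\sigma\prec P$ if $\sigma$ is a proper initial segment of the string $\tau$ or of the infinite sequence $P\in2^{\mathbb N}$. An \emph{infinite path} of $V$ is a $P\in2^{\mathbb N}$ all of whose initial segments lie in $V$; it \emph{contains} its initial segments. An \emph{atom} of $V$ is a node contained in exactly one infinite path, and an \emph{isolated path} is an infinite path that contains an atom. The tree $V$ is \emph{atomic} if every node can be extended to an atom. It is \emph{strongly atomic} if for every finite sequence $\sigma_0,\dots,\sigma_n\in V$ there is a finite sequence $\tau_0,\dots,\tau_n$ of atoms of $V$ with $\sigma_i\preceq\tau_i$ for all $i\le n$. A \emph{listing} of the isolated paths of $V$ is a sequence $(P_k)_{k\in\mathbb N}$ of isolated paths in which every isolated path occurs. The Atomic Tree Theorem is the statement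
\begin{itemize}
\item[] $\mathsf{ATT}$: \emph{if $V$ is an atomic tree, then there is a listing of the isolated paths of $V$.}
\end{itemize}
One should think of nodes as formulas, of infinite paths as complete types, and of isolated paths as principal types.

For example, let $V$ consist of the strings $0^n$ and $0^n10^m$. Its atoms are the strings $0^n10^m$, it is atomic, and $P_k=0^k1000\cdots$ is a listing; the path $000\cdots$ is not isolated. In any atomic tree, the leftmost paths above the nodes form a computable sequence of paths that includes all the isolated ones. The example shows that this sequence can also include paths that are not isolated, and the content of $\mathsf{ATT}$ is that these can be avoided. This is not automatic, because atoms cannot be recognized: a node of an atomic tree $V$ is an atom if and only if no two of its extensions in $V$ are incomparable (Lemma~\ref{lem:atoms}), which is a $\Pi^0_1$ property. For the same reason ``$\sigma$ extends to an atom'' is a $\Sigma^0_2$ property, and passing from atomicity to strong atomicity means collecting witnesses for finitely many $\Sigma^0_2$ statements, as in $B\Sigma^0_2$.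

Two genericity principles complete the picture. A predicate $D$ on $2^{<\mathbb N}$ is \emph{dense} if every string has an extension in $D$, and $G\in2^{\mathbb N}$ \emph{meets} $D$ if some initial segment of $G$ lies in $D$.
\begin{itemize}
\item[] $\Pi^0_1\mathsf G$: \emph{for any uniformly $\Pi^0_1$ dense predicates $D_0,D_1,\dots$ there is a $G\in2^{\mathbb N}$ that meets each $D_i$.}
\item[] $\Pi^0_1\mathsf{GA}$: \emph{for any uniformly $\Pi^0_1$ dense predicates $D_0,D_1,\dots$ there are $g_s\in2^{\mathbb N}$ for $s\in\mathbb N$ such that $\forall i\,\exists\sigma\in D_i\,\forall^\infty s\,(g_s\succ\sigma)$.}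
\end{itemize}
Here $\forall^\infty s$ means ``for all $s$ above some bound''. Thus $\Pi^0_1\mathsf{GA}$ asks only for a sequence of guesses that, for each $i$, eventually agree on a string in $D_i$. Taking $g_s=G$ shows that $\Pi^0_1\mathsf G$ implies $\Pi^0_1\mathsf{GA}$.

\subsection{The question}

The following results are known; all of them are over $\mathsf{RCA}_0$.
\begin{itemize}
\item[(K1)] $\mathsf{AMT}$ is equivalent to the statement that for every strongly atomic tree there is a listing of its isolated paths.
\item[(K2)] $\Pi^0_1\mathsf G$ implies $\mathsf{ATT}$, and $\mathsf{ATT}$ implies $\mathsf{AMT}$.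
\item[(K3)] (Conidis) $\mathsf{AMT}$ implies $\Pi^0_1\mathsf G$ over $I\Sigma^0_2$.
\item[(K4)] (Hirschfeldt, Shore, Slaman) $\Pi^0_1\mathsf G$ is $\Pi^1_1$-conservative over $I\Sigma^0_1$ and over $I\Sigma^0_2$, but implies $I\Sigma^0_2$ over $B\Sigma^0_2$.
\item[(K5)] (Hirschfeldt, Lange, Shore) $\Pi^0_1\mathsf{GA}$ is provable from $I\Sigma^0_2$ and is equivalent to it over $B\Sigma^0_2$.
\item[(K6)] (Hirschfeldt, Lange, Shore) The statement that every atomic tree is strongly atomic is equivalent to $B\Sigma^0_2$.
\end{itemize}
A theory $T'\supseteq T$ is \emph{$\Pi^1_1$-conservative} over $T$ if every sentence $\forall X\,\varphi(X)$ with $\varphi$ arithmetical that is provable in $T'$ is provable in $T$. Our proofs use (K1), (K2) and (K6); the other results explain the question.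

Over $B\Sigma^0_2$ two equivalences hold. First, $\mathsf{AMT}$ and $\mathsf{ATT}$ are equivalent, by (K1), (K2) and (K6). Second, $\Pi^0_1\mathsf G$ is equivalent to $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$: one direction holds over $\mathsf{RCA}_0$, and for the other, $\Pi^0_1\mathsf{GA}$ gives $I\Sigma^0_2$ by (K5), and then $\mathsf{AMT}$ gives $\Pi^0_1\mathsf G$ by (K3). It is natural to ask what remains of this without $B\Sigma^0_2$, and the following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} Over $\mathsf{RCA}_0$, (a) does $\mathsf{AMT}$ imply $\mathsf{ATT}$, and (b) does $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ imply $\mathsf{ATT}$?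
\medskip

One could well guess that the answer to (b) is positive. The second equivalence suggests that $\Pi^0_1\mathsf{GA}$ is what $\mathsf{AMT}$ lacks in order to yield $\Pi^0_1\mathsf G$, and $\mathsf{ATT}$ lies between $\mathsf{AMT}$ and $\Pi^0_1\mathsf G$. Moreover, a counterexample needs more than an atomic tree that is not strongly atomic. The instances of $B\Sigma^0_2$ are $\Pi^1_1$ sentences and $\mathsf{RCA}_0$ does not prove them all (they fail in the models built below), so by (K4) and (K2) there are models of $\mathsf{ATT}$ in which $B\Sigma^0_2$ fails; by (K6) such a model contains atomic trees that are not strongly atomic, and all of them have listings.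

\subsection{Results}

Both answers are negative. For $A\subseteq M$ we write $(M,A)\models I\Sigma_1(A)$ if $M$, with a predicate for $A$, satisfies $\Sigma_1$ induction in the expanded language. A \emph{level} of a tree is the set of its nodes of a given length.

\begin{theorem}\label{thm:main}
Let $M$ be countable and nonstandard, $A\subseteq M$, and $(M,A)\models I\Sigma_1(A)$. There is a countable $\mathcal S\subseteq\mathcal P(M)$ with $A\in\mathcal S$ such that
\begin{enumerate}
\item[(1)] $(M,\mathcal S)\models\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}$;
\item[(2)] $(M,\mathcal S)\models\neg\mathsf{ATT}$. In fact there is an atomic tree $W\in\mathcal S$, with levels having nonstandardly many nodes, such that no sequence $(P_u)_{u<N}$ in $\mathcal S$ with $N$ nonstandard consists of pairwise distinct isolated paths of $W$.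
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Over $\mathsf{RCA}_0$, $\mathsf{AMT}$ does not imply $\mathsf{ATT}$, and $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply $\mathsf{ATT}$. Hence $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply $\Pi^0_1\mathsf G$.
\end{corollary}

\begin{corollary}\label{cor:more}
\begin{enumerate}
\item[(i)] $\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$ is $\Pi^1_1$-conservative over $\mathsf{RCA}_0$.
\item[(ii)] A countable $M\models I\Sigma_1$ is the first-order part of a model of $\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$ if and only if $M$ is nonstandard; the same holds with $\Pi^0_1\mathsf{GA}$ omitted.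
\item[(iii)] $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply even the following consequence of $\mathsf{ATT}$, which is also provable from $B\Sigma^0_2$: for every atomic tree $V$ and every finite sequence $\sigma_0,\dots,\sigma_n\in V$ there is a sequence $P_0,\dots,P_n$ of isolated paths of $V$ with $\sigma_i\prec P_i$.
\end{enumerate}
\end{corollary}

In any model as in Theorem~\ref{thm:main}, $B\Sigma^0_2$ fails, since $\mathsf{AMT}$ and $\mathsf{ATT}$ are equivalent over $B\Sigma^0_2$. This is so even when $M$ is a model of true arithmetic: it is then the new sets that destroy $\Sigma^0_2$ bounding.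

\subsection{Plan of the proof}

We add to $(M,A)$ first the tree $W$ and then, in $\omega$ steps, solutions to all instances of $\Pi^0_1\mathsf{GA}$ and of the tree form (K1) of $\mathsf{AMT}$. Besides $\Sigma_1$ induction we maintain one invariant, a strengthening of the conclusion of Theorem~\ref{thm:main}(2) that we call \emph{evasion} (Section~\ref{sec:evade}). Section~\ref{sec:base} builds a tree $W$ for which the invariant holds at the start. Sections~\ref{sec:alive} and~\ref{sec:ext} prove that it is preserved by any forcing construction whose dense sets are \emph{uniformly dense}, meaning that nonstandardly many conditions can be extended into them at once. Section~\ref{sec:solutions} finds such forcings for $\mathsf{AMT}$ and $\Pi^0_1\mathsf{GA}$; for $\mathsf{AMT}$, uniform density is exactly what strong atomicity provides. Section~\ref{sec:final} assembles the model. The central idea is visible in the case of a single functional, which is worked out in Section~\ref{sec:onerow}.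

\section{Arithmetic in a nonstandard model}\label{sec:prelim}

\subsection{Conventions and standard facts}

From here to the end of Section~\ref{sec:solutions}, $M$ is a countable nonstandard model of $I\Sigma_1$. We fix an increasing sequence $1\le c_0<c_1<\cdots$, indexed by $\omega$ and cofinal in $M$, and a nonstandard $b\in M$.

A set, sequence or function is \emph{$M$-finite} if it is coded by an element of $M$. An $M$-finite set has a cardinality in $M$, and a nonempty $M$-finite set of numbers has a least and a largest element. A set is \emph{standard finite} if it is finite in the usual sense; standard finite subsets of $M$ are $M$-finite. The whole proof plays these two notions of finiteness against each other.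

The set of $M$-finite binary strings is $2^{<M}$. Strings are coded bijectively by numbers, in order of length, so that $|\tau|\le\tau$. Pairs are coded bijectively by a pairing function with $x,y\le\langle x,y\rangle$, and $\langle x_1,\dots,x_r\rangle=\langle x_1,\langle x_2,\dots,x_r\rangle\rangle$. So every number codes a string, a pair of numbers and a pair of strings. We write $\sigma\perp\tau$ if $\sigma$ and $\tau$ are incomparable under $\preceq$. If $\sigma\perp\tau$, $\sigma'\succeq\sigma$ and $\tau'\succeq\tau$, then $\sigma'\perp\tau'$; we use this without comment. A \emph{chain} is a set of pairwise comparable strings. We identify $\Gamma\subseteq M$ with its characteristic function and call it \emph{regular} if $\Gamma\restriction s\in2^{<M}$ for every $s\in M$. As usual, $X\oplus Y=\{2x:x\in X\}\cup\{2y+1:y\in Y\}$.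

A relation on $M$ is $\Sigma_1(Y)$ or $\Pi_1(Y)$ if it is defined in $(M,Y)$ by a formula $\exists z\,\theta$ or $\forall z\,\theta$, respectively, where $\theta$ has only bounded quantifiers and may have number parameters. It is $\Delta_1(Y)$ if it is both, and a function is $\Delta_1(Y)$ if its domain and graph are. A family of relations or functions is \emph{uniformly} in one of these classes if it is in the class when the indices are treated as further arguments. We use the following facts. In (F1)--(F4), $(M,Y)\models I\Sigma_1(Y)$.
\begin{itemize}
\item[(F1)] Bounded $\Sigma_1(Y)$ sets and bounded $\Pi_1(Y)$ sets are $M$-finite, and $B\Sigma_1(Y)$ holds. In particular $Y$ is regular, and the restriction of a $\Delta_1(Y)$ function to an $M$-finite subset of its domain is $M$-finite. The $\Delta_1(Y)$ functions include $s\mapsto Y\restriction s$ and are closed under primitive recursion.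
\item[(F2)] (Choice.) If $R$ is $\Delta_1(Y)$ and $\forall u<N\,\exists z\,R(u,z)$, there is an $M$-finite sequence $(z_u)_{u<N}$ with $R(u,z_u)$ for all $u<N$. Indeed, bound the witnesses by $B\Sigma_1(Y)$ and take the least one for each $u$; the graph is a bounded $\Delta_1(Y)$ set.
\item[(F3)] (Maximum.) If in addition $\nu$ is a $\Delta_1(Y)$ function with $\nu(u,z)\le c$ whenever $R(u,z)$, the sequence can be chosen so that $z_u$ maximizes $\nu(u,z)$ among all $z$ with $R(u,z)$. Indeed, the set of pairs $(u,k)$ with $u<N$ and $\exists z\,(R(u,z)\wedge\nu(u,z)=k)$ is bounded and $\Sigma_1(Y)$, hence $M$-finite; so the function $\kappa$ sending $u$ to the largest such $k$ is $M$-finite, and (F2) applies to $R(u,z)\wedge\nu(u,z)=\kappa(u)$.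
\item[(F4)] If $X\in\Delta_1(Y)$, then every $\Sigma_1(X)$ relation is $\Sigma_1(Y)$ and every $\Pi_1(X)$ relation is $\Pi_1(Y)$. Consequently, if $(M,Y_t)\models I\Sigma_1(Y_t)$ and $Y_t\in\Delta_1(Y_{t+1})$ for all $t\in\omega$, then $(M,\bigcup_t\Delta_1(Y_t))\models\mathsf{RCA}_0$.
\item[(F5)] If $X\subseteq M$ and every bounded $\Sigma_1(X)$ set is $M$-finite, then $(M,X)\models I\Sigma_1(X)$. Indeed, if a $\Sigma_1(X)$ property fails at $a$, then the numbers $x\le a$ at which it fails form a nonempty $M$-finite set, whose least element is $0$ or a counterexample to the induction step.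
\end{itemize}
Fact (F3) does much of the work below. It produces an $M$-finite sequence of objects with a $\Pi_1(Y)$ property (maximality), which in general would require $\Sigma_2$ bounding.

\subsection{A universal relation}

We build sets $\Gamma$ from their initial segments and must control all $\Sigma_1$ facts about $Y$ and $\Gamma$ before knowing that $\Gamma$ satisfies any induction. For this we need a relation that says ``the string $\alpha$ already witnesses the $\Sigma_1$ fact with code $e$''. The codes $e<c_l$ have to be handled together, so the relation must make sense for nonstandard $e$.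

Let $(M,Y)\models I\Sigma_1(Y)$. A \emph{relational formula} is a formula in the language with $\le$, ternary relation symbols for the graphs of $+$ and $\times$, and two unary predicates. For $k,x\in M$ and $\alpha\in2^{<M}$, let $U_Y(\langle k,x\rangle,\alpha)$ say: $k$ codes a relational formula with one free variable, and for some $s$ with $x<s\le|\alpha|$, this formula holds at $x$ in the finite structure on $[0,s)$ with $\le$, the graphs of $+$ and $\times$, and the predicates $Y\restriction s$ and $\alpha\restriction s$. Satisfaction in coded finite structures is given by primitive recursion, so $U_Y$ is $\Delta_1(Y)$. By its form it is \emph{monotone}: $U_Y(e,\alpha)$ and $\alpha'\succeq\alpha$ imply $U_Y(e,\alpha')$.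

\begin{lemma}\label{lem:normal}
For every $\Sigma_1$ formula $\psi(x_1,\dots,x_r;Y,\Gamma)$ there is $k\in\omega$ such that for every regular $\Gamma\subseteq M$ and all $x_1,\dots,x_r\in M$,
\[
\psi(x_1,\dots,x_r;Y,\Gamma)\iff\exists s\ U_Y(\langle k,x_1,\dots,x_r\rangle,\Gamma\restriction s).
\]
\end{lemma}

\begin{proof}
Decoding tuples inside the formula, we may take $r=1$. Write $\psi(x)$ as $\exists w\,\theta_0(w,x)$ with $\theta_0$ bounded. Terms are monotone in their variables, so there is a term $t(w,x)$ that bounds the values of all terms and subterms that arise in evaluating $\theta_0(w,x)$. Let $\theta(z,x)$ say that for some $w\le z$, all subterms of $t(w,x)$ have values $\le z$ and $\theta_0(w,x)$ holds, where every term is eliminated in favor of new variables, quantified below $z$, that name the values of its subterms. (The constants are named by $y+y=y$ and by $y\times y=y\wedge y+y\neq y$.) Then $\theta$ is relational, all its quantifiers are bounded by variables, and $\psi(x)$ is equivalent to $\exists z\,\theta(z,x)$ for every $\Gamma$; no induction for $\Gamma$ is used. Since $\theta$ has standard length and $[0,s)$ is closed downward, $\theta(z,x)$ holds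 in $[0,s)$ if and only if it holds in $M$, whenever $z,x<s$. So the code $k$ of $\exists z\,\theta(z,x)$ works.
\end{proof}

\begin{lemma}\label{lem:induction}
Let $(M,Y)\models I\Sigma_1(Y)$ and let $\Gamma\subseteq M$ be regular. Suppose that for every $l\in\omega$ there is a string $\alpha_l\prec\Gamma$ such that for all $e<c_l$, $\exists s\,U_Y(e,\Gamma\restriction s)$ implies $U_Y(e,\alpha_l)$. Then $(M,Y\oplus\Gamma)\models I\Sigma_1(Y\oplus\Gamma)$.
\end{lemma}

\begin{proof}
Consider a bounded $\Sigma_1(Y\oplus\Gamma)$ set $\{x<a:\psi(x,p;Y,\Gamma)\}$ with parameter $p$, and take $k$ from Lemma~\ref{lem:normal}. The numbers $\langle k,x,p\rangle$ with $x<a$ are bounded in $M$, so they lie below some $c_l$. Then the set equals $\{x<a:U_Y(\langle k,x,p\rangle,\alpha_l)\}$, which is bounded and $\Delta_1(Y)$, hence $M$-finite. Now apply (F5).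
\end{proof}

\subsection{Atomicity does not depend on the second-order part}

The definitions of atom and atomic tree mention infinite paths, so they could change their meaning as we add sets to the model. They do not. A tree $V\subseteq2^{<M}$ has \emph{no dead ends} if every node has extensions in $V$ of all greater lengths. A node $\tau$ of such a tree is a \emph{strict atom} if no two extensions of $\tau$ in $V$ are incomparable. Every node of $V$ that extends a strict atom is a strict atom.

\begin{lemma}\label{lem:atoms}
Let $(M,\mathcal S)\models\mathsf{RCA}_0$ and let $V\in\mathcal S$ be a tree. Then $V$ is atomic in $(M,\mathcal S)$ if and only if it has no dead ends and every node extends to a strict atom. It is strongly atomic in $(M,\mathcal S)$ if and only if it has no dead ends and for every $M$-finite sequence $(\sigma_x)_{x<a}$ of nodes there is an $M$-finite sequence $(\tau_x)_{x<a}$ of strict atoms with $\sigma_x\preceq\tau_x$. For such $V$ the atoms are exactly the strict atoms, and the path through an atom $\tau$ consists of the nodes of $V$ comparable with $\tau$.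
\end{lemma}

\begin{proof}
Let $V$ be atomic. Each node extends to an atom, which lies on an infinite path, so there are no dead ends. If an atom $\tau$ had incomparable extensions in $V$, each of them would extend to an atom and hence lie on an infinite path, and these would be two paths through $\tau$. So atoms are strict atoms. Conversely, let $V$ have no dead ends and let $\tau$ be a strict atom. For each length there is exactly one node of that length comparable with $\tau$, so these nodes form an infinite path, which is $\Delta_1(V)$ and hence in $\mathcal S$. Every infinite path through $\tau$ consists of nodes comparable with $\tau$, so it is this path, and $\tau$ is an atom. This proves the first equivalence and the last sentence for atomic $V$. Each side of the second equivalence implies the corresponding side of the first, so on each side atoms and strict atoms coincide, and then the two sides say the same.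
\end{proof}

From now on, for an arbitrary tree $V\subseteq2^{<M}$, \emph{atom} means strict atom, and \emph{atomic} and \emph{strongly atomic} mean the conditions on the right-hand sides in Lemma~\ref{lem:atoms}.

\section{Evasion}\label{sec:evade}

We want an atomic tree $W$ such that no set in the final model yields nonstandardly many distinct isolated paths. We do not know how to preserve this property as it stands, and we strengthen it in two ways. First, paths are replaced by $\Sigma_1$ chains. When we analyze a forcing over $Y$ and find a condition below which a functional has only comparable values, these values form a set that $Y$ can enumerate, but that may well be bounded in length and so need not determine a path. Second, a standard finite number of such families is considered at once, since at each stage of the construction several functionals are active and one condition has to deal with all of them.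

\begin{definition}\label{def:evade}
A \emph{root array} is an $M$-finite array of strings $\vec\sigma=(\sigma_{i,u})_{i<n,\,u<N}$ with $n\in\omega$ and $N$ nonstandard such that $\sigma_{i,u}\perp\sigma_{i,v}$ for all $i<n$ and $u\ne v$. We call $i$ the \emph{row} and $u$ the \emph{column}. For $Y\subseteq M$, a \emph{$Y$-array} consists of a root array $\vec\sigma$ and uniformly $\Sigma_1(Y)$ chains $Z_{i,u}$ with $\sigma_{i,u}\in Z_{i,u}$ for $i<n$, $u<N$. An atomic tree $W$ \emph{evades} $Y$ if for every $Y$-array with all $Z_{i,u}\subseteq W$ there is a column $u<N$ such that no $Z_{i,u}$, $i<n$, contains an atom of $W$.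
\end{definition}

By (F4), if $(M,Y)\models I\Sigma_1(Y)$, $X\in\Delta_1(Y)$ and $W$ evades $Y$, then $W$ evades $X$.

\begin{remark}\label{rem:antichain}
If $W$ evades $Y$, then every $M$-finite set of pairwise incomparable atoms of $W$ is standard finite: otherwise list it as $(\sigma_u)_{u<N}$ and take one row with $Z_u=\{\sigma_u\}$. So if some level of $W$ has nonstandardly many nodes, then $W$ is not strongly atomic.
\end{remark}

\begin{lemma}\label{lem:listing}
Let $(M,\mathcal S)\models\mathsf{RCA}_0$ and let $W\in\mathcal S$ be an atomic tree that evades every $Y\in\mathcal S$. Then no sequence $(P_u)_{u<N}$ in $\mathcal S$ with $N$ nonstandard consists of pairwise distinct isolated paths of $W$. If moreover some level of $W$ has nonstandardly many nodes, then $\mathcal S$ contains no listing of the isolated paths of $W$.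
\end{lemma}

\begin{proof}
Let $Y=(P_u)_{u<N}$ be such a sequence. For each pair $u\ne v$ there is $x$ with $P_u(x)\neq P_v(x)$, and $B\Sigma^0_1$ gives a bound $d$ for these witnesses. The strings $\sigma_u=P_u\restriction d$ form a root array with one row, and the chains $Z_u=\{\tau:\tau\prec P_u\}$ make it a $Y$-array in which every column contains an atom. So $W$ does not evade $Y$.

Now let $(P_k)_{k\in M}$ be a listing in $\mathcal S$, and let $(\sigma_u)_{u<N}$ enumerate a level with $N$ nonstandard. Each $\sigma_u$ extends to an atom and so lies on an isolated path, which is listed; let $k(u)$ be least with $\sigma_u\prec P_{k(u)}$. The sequence $(P_{k(u)})_{u<N}$ is in $\mathcal S$, and its members are pairwise distinct because they pass through distinct nodes of one level. This contradicts the first part.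
\end{proof}

To make $W$ evade $Y\oplus\Gamma$ while $\Gamma$ is under construction, we must deal with all potential arrays. A code may fail to define a chain, so we follow the set that it enumerates only as long as it is a chain, and we record its longest element so far.

An \emph{index} is a triple $\delta=(\vec\sigma,k,p)$ consisting of a root array, a number $k\in\omega$ and a number $p\in M$. There are countably many indices. Let $(M,Y)\models I\Sigma_1(Y)$ and let $T$ be a $\Delta_1(Y)$ set of strings that contains the entries of $\vec\sigma$. For $i<n$, $u<N$, $\alpha\in2^{<M}$ and $s\le|\alpha|$ put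
\[
Z_{i,u}[\alpha,s]=\{\sigma_{i,u}\}\cup\{\tau<s:\tau\in T\text{ and }U_Y(\langle k,i,u,\tau,p\rangle,\alpha\restriction s)\}.
\]
These sets are $M$-finite, they increase with $s$, and $Z_{i,u}[\alpha,0]=\{\sigma_{i,u}\}$ is a chain. Let $s^*$ be the largest $s\le|\alpha|$ for which $Z_{i,u}[\alpha,s]$ is a chain, and let $\Theta^\delta_{i,u}(\alpha)$ be the longest element of $Z_{i,u}[\alpha,s^*]$. The sets $Y$ and $T$ will be specified in each application.

\begin{lemma}\label{lem:follow}
\begin{enumerate}
\item[(a)] The maps $\Theta^\delta_{i,u}$ are uniformly $\Delta_1(Y)$ in $i,u$, take values in $T$, and satisfy $\Theta^\delta_{i,u}(\alpha)\succeq\sigma_{i,u}$.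
\item[(b)] If $\alpha'\succeq\alpha$, then $\Theta^\delta_{i,u}(\alpha')\succeq\Theta^\delta_{i,u}(\alpha)$.
\item[(c)] Let $\Gamma\subseteq M$ be regular, and let $\vec\sigma$, $(Z_{i,u})$ be a $(Y\oplus\Gamma)$-array with all $Z_{i,u}\subseteq T$. There is an index $\delta=(\vec\sigma,k,p)$ such that for all $i<n$, $u<N$ and $\tau\in Z_{i,u}$ we have $\Theta^\delta_{i,u}(\Gamma\restriction s)\succeq\tau$ for all sufficiently large $s\in M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The definition uses only bounded searches over $\Delta_1(Y)$ relations, and the longest element of a chain extends all its elements.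

(b) For $s\le|\alpha|$ we have $Z_{i,u}[\alpha',s]=Z_{i,u}[\alpha,s]$. If $s^*<|\alpha|$, then $Z_{i,u}[\alpha,s^*+1]$ is not a chain and is contained in $Z_{i,u}[\alpha',s]$ for all $s>s^*$, so $s^*$ and the value of $\Theta^\delta_{i,u}$ are the same for $\alpha'$. If $s^*=|\alpha|$, the chain used for $\alpha'$ includes the chain used for $\alpha$.

(c) The relation $\tau\in Z_{i,u}$ is defined by a $\Sigma_1$ formula in $Y,\Gamma$ with a parameter $p$, so Lemma~\ref{lem:normal} gives $k\in\omega$ with $\tau\in Z_{i,u}\iff\exists s\,U_Y(\langle k,i,u,\tau,p\rangle,\Gamma\restriction s)$. For every $s$, the set $Z_{i,u}[\Gamma\restriction s,s]$ is contained in the chain $Z_{i,u}$, so $s^*=s$. If $\tau\in Z_{i,u}$, then $\tau\in Z_{i,u}[\Gamma\restriction s,s]$ for all large $s$ by monotonicity of $U_Y$, and then the longest element of this chain extends $\tau$.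
\end{proof}

\section{An atomic tree that evades itself}\label{sec:base}

\begin{proposition}\label{prop:base}
Let $(M,A)\models I\Sigma_1(A)$. There is an atomic tree $W\subseteq2^{<M}$, with levels having nonstandardly many nodes, such that $(M,A\oplus W)\models I\Sigma_1(A\oplus W)$ and $W$ evades $A\oplus W$.
\end{proposition}

We build $W$ in $\omega$ stages from $M$-finite pieces. Atomicity asks us to create atoms above every node, and evasion asks that for each index some column never reaches an atom. These demands are compatible because at each stage only standard finitely many commitments have been made. When a new index appears, it has nonstandardly many columns, so one of them avoids the atoms created so far; we choose it and call its maps $\Theta^\delta_{i,u}$ \emph{targets}. When a new atom is needed, there are only standard finitely many targets, and we can offer more places for the atom than there are targets. With one target $\Theta$, for example, we offer two incomparable nodes $g_0,g_1$. If the tree can be grown so that $\Theta$ passes through one of them, we grow it that way, and then $\Theta$ can never pass through the other, where we put the atom. If it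 cannot, either place is safe.

\begin{proof}
A \emph{pruned tree of height $h$} is a nonempty $M$-finite tree $w$ of strings of length at most $h$ in which every node extends to a \emph{leaf}, that is, a node of length $h=\mathrm{ht}(w)$. A \emph{condition} is a pair $(w,F)$, where $w$ is a pruned tree and $F\subseteq w$ is standard finite, such that
\begin{itemize}
\item each $f\in F$ has exactly one leaf above it;
\item each $f\in F$ has the form $\beta^\frown e$ with the \emph{sibling} $\beta^\frown(1-e)$ in $w$;
\item some leaf is \emph{free}, that is, extends no element of $F$.
\end{itemize}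
The elements of $F$ are the nodes that we promise to keep as atoms. The second clause ensures that no other atoms arise by accident. For instance, if $w=\{\langle\rangle,0,1,00,10,11\}$, then $F=\{0\}$ is allowed, but $F=\{00\}$ is not: with that promise the node $0$ would become an atom that extends no element of $F$.

Let $h=\mathrm{ht}(w)$. An \emph{$F$-extension} of $w$ is a pruned tree $w'$ of height at least $h$ whose nodes of length at most $h$ are exactly the nodes of $w$, and in which each $f\in F$ has exactly one leaf above it. For a condition $(w,F)$, the tree $w$ is an $F$-extension of itself; the relation is transitive and $\Delta_1$; and $F'$-extensions are $F$-extensions when $F'\supseteq F$. Since elements of $F$ have length at most $h$, a string that extends a free leaf of $w$ extends no element of $F$. Hence $w'$ has free leaves, and $(w',F)$ is again a condition. For $k\in M$, let $\mathrm{Split}(w,k)$ be the $F$-extension of height $h+k$ in which each free leaf receives all $2^k$ extensions and each other leaf $\lambda$ receives only $\lambda^\frown0^k$.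

Let $\alpha(w)$ be the characteristic string of $w$ on $[0,h)$. A number $\tau<h$ codes a string of length less than $h$, so $\alpha(w')\succeq\alpha(w)$ when $w'$ is an $F$-extension of $w$. We use the maps $\Theta^\delta_{i,u}$ with $Y=A$ and $T=2^{<M}$, and write $\Theta(w)$ for $\Theta(\alpha(w))$. By Lemma~\ref{lem:follow}(b), $\Theta(w')\succeq\Theta(w)$ for $F$-extensions $w'$ of $w$.

We construct conditions together with a growing standard finite list of targets, maintaining
\begin{itemize}
\item[(S)] $\Theta(w')\not\succeq f$ for every target $\Theta$, every $f\in F$ and every $F$-extension $w'$ of $w$.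
\end{itemize}
By transitivity, replacing $w$ by an $F$-extension preserves (S). Fix an enumeration $\delta_0,\delta_1,\dots$ of all indices and an enumeration $\rho_0,\rho_1,\dots$ of $2^{<M}$ in which each string occurs infinitely often. Start with $w=\{\langle\rangle\}$, $F=\emptyset$ and no targets. Stage $l\in\omega$ has four steps.

\emph{Step A (induction).} Replace $w$ by an $F$-extension $w'$ that maximizes $\#\{e<c_l:U_A(e,\alpha(w'))\}$. It exists by (F3).

\emph{Step B (growth).} Replace $w$ by $\mathrm{Split}(w,c_l)$.

\emph{Step C (a new atom).} If $\rho_l\notin w$ or no free leaf lies above $\rho_l$, do nothing. Otherwise let $\lambda\succeq\rho_l$ be a free leaf and let $m\in\omega$ be the number of targets. Let $w_1=\mathrm{Split}(w,m+1)$ and let $g_0,\dots,g_m$ be distinct leaves of $w_1$ above $\lambda$; each has its sibling in $w_1$. Let $w_2$ be an $F$-extension of $w_1$ that maximizes the number of targets $\Theta$ such that $\Theta(w_2)$ extends one of $g_0,\dots,g_m$. This number is at most $m$, which is standard, so the maximum exists. Each $\Theta(w_2)$ extends at most one $g_j$, so there is $j\le m$ such that no $\Theta(w_2)$ extends $g_j$. We claim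 that
\begin{equation}\label{eq:safe}
\Theta(w_3)\not\succeq g_j\quad\text{for every target $\Theta$ and every $F$-extension $w_3$ of $w_2$.}
\end{equation}
If $\Theta(w_2)\succeq g_{j'}$ with $j'\ne j$, then $\Theta(w_3)\succeq g_{j'}\perp g_j$. If $\Theta(w_2)$ extends no $g_{j'}$ and $\Theta(w_3)\succeq g_j$, then the targets counted for $w_3$ include $\Theta$ and all those counted for $w_2$, contrary to the choice of $w_2$.

The node $g_j$ may have many leaves above it in $w_2$, so we move up to a node that has only one. Take a leaf $\mu\succeq g_j$ of $w_2$, let $\beta\prec\mu$ be the longest proper initial segment of $\mu$ both of whose children are in $w_2$, and let $f=\mu\restriction(|\beta|+1)$. The parent of $g_j$ is a candidate for $\beta$, so $|\beta|\ge|g_j|-1\geq|\lambda|$, and therefore $\beta\succeq\lambda$ and $f\succeq g_j$. The leaf $\mu$ is the only one above $f$: for another leaf $\mu'\succeq f$, the longest common initial segment of $\mu$ and $\mu'$ would be a candidate longer than $\beta$. The sibling of $f$ is in $w_2$, and a leaf above it extends $\lambda$, hence no element of $F$, and does not extend $f$. So $(w_2,F\cup\{f\})$ is a condition, and we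 take it as the new $(w,F)$. Every $(F\cup\{f\})$-extension of $w_2$ is an $F$-extension of $w_2$ and of the old $w$, so (S) holds for $f$ by \eqref{eq:safe} and for the elements of $F$ as before.

\emph{Step D (new targets).} Let $\delta_l=(\vec\sigma,k,p)$ with $\vec\sigma=(\sigma_{i,u})_{i<n,u<N}$. Apply $\mathrm{Split}$ so that $\mathrm{ht}(w)$ exceeds all $|\sigma_{i,u}|$. If some $\sigma_{i,u}$ is not in $w$, do nothing more. Otherwise fix $i<n$ and $f\in F$, and let $\mu$ be the leaf above $f$. A node of $w$ that is comparable with $f$ is an initial segment of $\mu$: if it lies below $f$ this is immediate, and if it lies above $f$ it extends to a leaf, which must be $\mu$. Since the $\sigma_{i,u}$, $u<N$, are pairwise incomparable, at most one of them is comparable with $f$. So at most $n\cdot|F|$ columns contain an entry comparable with an element of $F$. This number is standard and $N$ is not, so there is a column $u$ with $\sigma_{i,u}\perp f$ for all $i<n$ and $f\in F$. Add $\Theta^{\delta_l}_{i,u}$, $i<n$, to the targets. Their values extend $\sigma_{i,u}$ and so are incomparable with every $f\in F$; thus (S) holds.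

Let $W$ be the union of all trees $w$ and $F_\infty$ the union of all sets $F$ that occur. By Step B the heights are cofinal in $M$. So $W$ is a tree with no dead ends; for each $w$ that occurs, the nodes of $W$ of length at most $\mathrm{ht}(w)$ are those of $w$ and $\alpha(w)\prec W$; and $W$ is regular. Since a free leaf exists, Step B of stage $l$ produces a level with at least $2^{c_l}$ nodes, and $c_l$ is nonstandard for large $l$.

\emph{The atoms of $W$ are exactly the nodes that extend some $f\in F_\infty$.} Two nodes of $W$ above $f\in F_\infty$ lie in some late $w$, where both are initial segments of the unique leaf above $f$; so $f$ and its extensions are atoms. Conversely, let $a\in W$ extend no element of $F_\infty$, and consider the condition $(w,F)$ at the start of some Step B with $\mathrm{ht}(w)\ge|a|$. Take a leaf $\lambda\succeq a$. If $\lambda$ is free, it receives two children since $c_l\ge1$. If not, $\lambda$ extends some $f=\beta^\frown e\in F$; then $a$ and $f$ are comparable and $a\not\succeq f$, so $a\preceq\beta$, and both children of $\beta$ are in $w$. In both cases $a$ is not an atom.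

\emph{$W$ is atomic.} Let $\rho\in W$ and consider a Step C with $\rho_l=\rho\in w$. Either no leaf above $\rho$ is free, and then any such leaf is an atom, or some $f\succeq\lambda\succeq\rho$ enters $F$.

\emph{Induction.} Let $(w,F)$ be the condition after Step A of stage $l$ and let $\alpha_l=\alpha(w)$. All later trees $w'$ are $F$-extensions of $w$, and hence were among the candidates in Step A. Suppose that $e<c_l$ and $U_A(e,W\restriction s)$. Then $U_A(e,\alpha(w'))$ for a later $w'$ of height at least $s$. By monotonicity, $\{e'<c_l:U_A(e',\alpha(w'))\}$ includes $\{e'<c_l:U_A(e',\alpha_l)\}$, and by maximality these $M$-finite sets have the same cardinality, so they are equal and $U_A(e,\alpha_l)$ holds. Lemma~\ref{lem:induction} gives $I\Sigma_1(A\oplus W)$.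

\emph{Evasion.} Let $\vec\sigma$, $(Z_{i,u})$ be an $(A\oplus W)$-array with all $Z_{i,u}\subseteq W$, and let $\delta=\delta_l$ be an index as in Lemma~\ref{lem:follow}(c) for $\Gamma=W$. All $\sigma_{i,u}$ are in $W$, hence in the tree $w$ of Step D of stage $l$, so a column $u$ was chosen. Suppose that some $Z_{i,u}$ contains an atom $\tau$, say $\tau\succeq f\in F_\infty$. For a late enough condition $(w,F)$ we have $f\in F$ and $\Theta^\delta_{i,u}(w)\succeq\tau\succeq f$, which contradicts (S) with $w'=w$. So column $u$ contains no atom.
\end{proof}

\section{Keeping many alternatives alive}\label{sec:alive}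

In Sections~\ref{sec:alive}--\ref{sec:solutions} we assume that
\begin{equation}\label{eq:hyp}
(M,Y)\models I\Sigma_1(Y),\qquad W\in\Delta_1(Y)\text{ is an atomic tree},\qquad W\text{ evades }Y.
\end{equation}
We want to add a set $\Gamma$, as the limit of a descending $\omega$-sequence of forcing conditions, so that \eqref{eq:hyp} holds for $Y\oplus\Gamma$. As in Section~\ref{sec:base}, we shall choose a column for each index and keep the corresponding maps $\Theta^\delta_{i,u}$ away from atoms. But now $W$ is given, and we no longer decide where the atoms are. It is not enough to know that the current value of a map is not an atom, since the next dense set might force it onto one. We need a property of conditions that implies ``not an atom now'' and that can be restored after each move.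

\subsection{Functionals and alive conditions}

Let $Q\subseteq M$ be a $\Delta_1(Y)$ set, whose elements we call \emph{conditions}, and let $\trianglelefteq$ be a $\Delta_1(Y)$ preorder (a reflexive and transitive relation) on $Q$. If $q'\trianglelefteq q$ we say that $q'$ is \emph{below} $q$. A \emph{functional} for $\trianglelefteq$ is a $\Delta_1(Y)$ map $\Psi:Q\to W$ that is monotone: $q'\trianglelefteq q$ implies $\Psi(q')\succeq\Psi(q)$.

\begin{definition}\label{def:alive}
Let $\vec\Psi=(\Psi_i)_{i\in B}$ be functionals for $\trianglelefteq$, with $B$ standard finite.
\begin{itemize}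
\item $\Psi_i$ is \emph{harmless at $q$} if $\Psi_i(q')$ is not an atom of $W$ for any $q'\trianglelefteq q$.
\item $\Psi_i$ is \emph{unsplit below $q$} if $\{\Psi_i(q'):q'\trianglelefteq q\}$ is a chain.
\item For $C\subseteq B$, an $M$-finite sequence of conditions is \emph{$C$-disjoint} if any two members $r,r'$ at different positions satisfy $\Psi_i(r)\perp\Psi_i(r')$ for all $i\in C$.
\item $q$ is \emph{$\trianglelefteq$-alive for $\vec\Psi$} if for some $C\subseteq B$, every $\Psi_i$ with $i\in B\setminus C$ is harmless at $q$, and there is a $C$-disjoint sequence of length $b$ of conditions below $q$.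
\end{itemize}
\end{definition}

Being harmless and being unsplit pass from $q$ to all conditions below $q$. Every sequence is $\emptyset$-disjoint, so the constant sequence $q,q,\dots$ shows that $q$ is alive whenever all $\Psi_i$ are harmless at $q$; in particular every condition is alive for the empty tuple. If $q$ is alive for $\vec\Psi$, then \emph{no $\Psi_i(q)$ is an atom}: for $i\in C$ the node $\Psi_i(q)$ has incomparable extensions in $W$ because $b\ge2$, and for $i\notin C$ this is harmlessness with $q'=q$.

\begin{example}\label{ex:identity}
Let $Q=W$, let $q'\trianglelefteq q$ mean $q'\succeq q$, and let $\Psi$ be the identity. Since $W$ is atomic, $\Psi$ is harmless nowhere, so harmlessness alone cannot serve as the invariant. A node is alive for $\Psi$ if and only if it has $b$ pairwise incomparable extensions in $W$ (forming an $M$-finite sequence). Two incomparable extensions would give no protection, as both might be atoms; by Remark~\ref{rem:antichain}, $b$ of them cannot all be.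
\end{example}

The next lemma is the heart of the proof. It says that among nonstandardly many alternatives with incomparable values, one can be extended to a condition that again has $b$ alternatives below it for every functional that has not become harmless.

\begin{lemma}[Main Lemma]\label{lem:main}
Let $N$ be nonstandard, $n\in\omega$, let $(q_u)_{u<N}$ be an $M$-finite sequence in $Q$, and let $(\Psi_{i,u})_{i<n,u<N}$ be uniformly $\Delta_1(Y)$ functionals for $\trianglelefteq$ with $\Psi_{i,u}(q_u)\perp\Psi_{i,v}(q_v)$ for all $i<n$ and $u\ne v$. Then for some $u<N$ there is $p\trianglelefteq q_u$ that is $\trianglelefteq$-alive for $(\Psi_{i,u})_{i<n}$.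
\end{lemma}

\subsection{The case of one row}\label{sec:onerow}

Let $n=1$ and write $\Psi_u$ for $\Psi_{0,u}$. If below some $q_u$ there is a sequence of $b$ conditions with pairwise incomparable $\Psi_u$-values, then $q_u$ is alive with $C=\{0\}$. Suppose that this fails for every $u$. By (F3), with the bound $b$, we can choose for all $u<N$ at once, $M$-finitely, a longest sequence of conditions below $q_u$ with pairwise incomparable $\Psi_u$-values; let $p_u$ be its first member. Then $\Psi_u$ is unsplit below $p_u$, because two conditions below $p_u$ with incomparable values could replace $p_u$ in the sequence and make it longer. So the sets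
\[
Z_u=\{\Psi_u(q_u)\}\cup\{\Psi_u(q'):q'\trianglelefteq p_u\}
\]
are chains in $W$, uniformly $\Sigma_1(Y)$ with the code of $(p_u)_{u<N}$ as a parameter, and their roots $\Psi_u(q_u)$ are pairwise incomparable. Since $W$ evades $Y$, some $Z_u$ contains no atom. Then $\Psi_u$ is harmless at $p_u$, and $p_u$ is alive with $C=\emptyset$.

In words: either some alternative still leaves the functional $b$ ways to go, or $Y$ itself can predict where each of the nonstandardly many alternatives leads, and evasion says that one of these predictions misses the atoms.

With several rows a new difficulty appears. If no two conditions below $r$ have incomparable values for all rows simultaneously, it does not follow that some row is unsplit below $r$. For example, suppose that the strings $0$ and $1$ are in $W$, and let $r$ have exactly four conditions $x',x'',y',y''$ strictly below it, pairwise unrelated. Let $\Psi_0(x')=0$, $\Psi_0(x'')=1$, $\Psi_1(y')=0$, $\Psi_1(y'')=1$, and let all other values be $\langle\rangle$. There is no $\{0,1\}$-disjoint pair, but neither functional is unsplit below $r$. One has to descend further to make a row unsplit, and then repeat the analysis for the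 remaining rows. Which rows become unsplit depends on the column $u$, and we need one column in which all of them are harmless. This is why Definition~\ref{def:evade} has $n$ rows.

\subsection{Proof of the Main Lemma}

\begin{proof}[Proof of Lemma~\ref{lem:main}]
We define in $n$ rounds $M$-finite sequences $(p_u,C_u)_{u<N}$ with $C_u\subseteq\{0,\dots,n-1\}$ such that at all times
\begin{equation}\label{eq:inv}
p_u\trianglelefteq q_u,\quad\text{and $\Psi_{i,u}$ is unsplit below $p_u$ for all $i<n$ with $i\notin C_u$.}
\end{equation}
Initially $p_u=q_u$ and $C_u=\{0,\dots,n-1\}$. In column $u$, disjointness always refers to the functionals $(\Psi_{i,u})_{i<n}$. Call $u$ \emph{finished} if there is a $C_u$-disjoint sequence of length $b$ below $p_u$; this holds in particular if $C_u=\emptyset$. A round leaves the finished columns unchanged and removes one element from $C_u$ for every unfinished $u$. It runs as follows.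

By (F3) choose, $M$-finitely in $u<N$, a $C_u$-disjoint sequence $(r_{u,j})_{j<\kappa(u)}$ of conditions below $p_u$ whose length $\kappa(u)$ is largest among all such sequences of length at most $b$. The one-term sequence $p_u$ shows that $\kappa(u)\ge1$. The set $\{u<N:\kappa(u)<b\}$ of unfinished columns is $M$-finite. For unfinished $u$ put $r_u=r_{u,0}$.

\emph{Claim 1. No two conditions $r',r''\trianglelefteq r_u$ form a $C_u$-disjoint pair.} Otherwise, by monotonicity, $r',r'',r_{u,1},\dots,r_{u,\kappa(u)-1}$ would be a $C_u$-disjoint sequence below $p_u$ of length $\kappa(u)+1\le b$.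

By (F3) again choose, $M$-finitely in the unfinished $u$, conditions $x_u,y_u\trianglelefteq r_u$ that maximize the number of $i\in C_u$ with $\Psi_{i,u}(x_u)\perp\Psi_{i,u}(y_u)$. By Claim 1 this number is less than $|C_u|$. Let $i(u)$ be the least $i\in C_u$ for which $\Psi_{i,u}(x_u)$ and $\Psi_{i,u}(y_u)$ are comparable, and write $\Psi=\Psi_{i(u),u}$.

\emph{Claim 2. If $x'\trianglelefteq x_u$ and $y'\trianglelefteq y_u$, then $\Psi(x')$ and $\Psi(y')$ are comparable.} By monotonicity the pair $x',y'$ has incomparable values in every row in which $x_u,y_u$ has. If it also had incomparable values in row $i(u)$, this would contradict maximality.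

\emph{Claim 3. $\Psi$ is unsplit below $x_u$ or below $y_u$.} Suppose not, and take $x',x''\trianglelefteq x_u$ with $\Psi(x')\perp\Psi(x'')$ and $y',y''\trianglelefteq y_u$ with $\Psi(y')\perp\Psi(y'')$. By Claim 2, $\Psi(y')$ is comparable with both $\Psi(x')$ and $\Psi(x'')$. Suppose that $\Psi(y')\succeq\Psi(x')$. If $\Psi(x'')\preceq\Psi(y')$, then $\Psi(x')$ and $\Psi(x'')$ are initial segments of one string, and if $\Psi(x'')\succeq\Psi(y')$, then $\Psi(x'')\succeq\Psi(x')$; both are impossible. So $\Psi(y')\prec\Psi(x')$. The same argument with $y''$ in place of $y'$ gives $\Psi(y'')\prec\Psi(x')$. Then $\Psi(y')$ and $\Psi(y'')$ are comparable, a contradiction.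

The set of unfinished $u$ such that $\Psi_{i(u),u}$ is unsplit below $x_u$ is bounded and $\Pi_1(Y)$, hence $M$-finite by (F1). Let the new $p_u$ be $x_u$ for these $u$ and $y_u$ for the other unfinished $u$, and remove $i(u)$ from $C_u$. The new sequence $(p_u,C_u)_{u<N}$ is $M$-finite, and \eqref{eq:inv} holds by Claim 3, since the new $p_u$ is below the old one. This ends the round.

Each round uses the code produced by the previous one as a parameter, and its output is specified by $\Pi_1(Y)$ conditions; we can carry out $n$ rounds because $n$ is standard. After $n$ rounds every column is finished: either it was finished at the start of some round and has not changed since, or $n$ elements were removed and $C_u=\emptyset$. Let $\sigma_{i,u}=\Psi_{i,u}(q_u)$; by (F1) and the hypothesis these strings form a root array. Put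
\[
Z_{i,u}=\begin{cases}\{\sigma_{i,u}\}\cup\{\Psi_{i,u}(q'):q'\trianglelefteq p_u\}&\text{if }i\notin C_u,\\ \{\sigma_{i,u}\}&\text{if }i\in C_u.\end{cases}
\]
These subsets of $W$ are uniformly $\Sigma_1(Y)$. They are chains by \eqref{eq:inv}, since $q'\trianglelefteq p_u\trianglelefteq q_u$ gives $\Psi_{i,u}(q')\succeq\sigma_{i,u}$. As $W$ evades $Y$, there is $u<N$ such that no $Z_{i,u}$ contains an atom. Then $\Psi_{i,u}$ is harmless at $p_u$ for $i\notin C_u$, and $u$ is finished, so $p_u$ is alive with $C=C_u$.
\end{proof}

\subsection{Meeting dense sets and adding functionals}

An alive condition has $b$ alternatives below it, and we do not know in advance which one the Main Lemma will select. To enter a dense set we therefore move all $b$ alternatives into it, by an $M$-finite sequence, before applying the lemma. Ordinary density does not allow this in the absence of sufficient bounding.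

\begin{definition}\label{def:uniform}
A set $E\subseteq Q$ is \emph{uniformly dense} for a preorder $\trianglelefteq$ if for every $M$-finite sequence $(q_u)_{u<b}$ in $Q$ there is an $M$-finite sequence $(q^+_u)_{u<b}$ with $q^+_u\trianglelefteq q_u$ and $q^+_u\in E$ for all $u<b$. The set $E$ need not be definable in $(M,Y)$.
\end{definition}

If $E$ and $E'$ are uniformly dense and downward closed for $\trianglelefteq$, then so is $E\cap E'$: move the sequence into $E$ and then into $E'$.

\begin{lemma}\label{lem:move}
Let $\trianglelefteq'\,\subseteq\,\trianglelefteq$ be $\Delta_1(Y)$ preorders on $Q$, let $\vec\Psi=(\Psi_i)_{i\in B}$ be functionals for $\trianglelefteq$ with $B$ standard finite, let $q$ be $\trianglelefteq$-alive for $\vec\Psi$, and let $E$ be uniformly dense and downward closed for $\trianglelefteq'$. Then there is $q'\trianglelefteq q$ in $E$ that is $\trianglelefteq'$-alive for $\vec\Psi$.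
\end{lemma}

\begin{proof}
The $\Psi_i$ are also functionals for $\trianglelefteq'$. Let $C$ and $(q_u)_{u<b}$ witness that $q$ is alive, and take $(q^+_u)_{u<b}$ from uniform density. For $i\in C$ the strings $\Psi_i(q^+_u)\succeq\Psi_i(q_u)$ are pairwise incomparable. Apply the Main Lemma in $(Q,\trianglelefteq')$ with $N=b$, the conditions $q^+_u$, and the functionals $(\Psi_i)_{i\in C}$ in every column. We obtain $u<b$ and $q'\trianglelefteq'q^+_u$ that is $\trianglelefteq'$-alive for $(\Psi_i)_{i\in C}$, witnessed by some $C'\subseteq C$. Then $q'\in E$, and $q'\trianglelefteq q^+_u\trianglelefteq q_u\trianglelefteq q$. For $i\in B\setminus C$, every $r\trianglelefteq'q'$ satisfies $r\trianglelefteq q$, so $\Psi_i(r)$ is not an atom. Hence $C'$ witnesses that $q'$ is $\trianglelefteq'$-alive for $\vec\Psi$.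
\end{proof}

\begin{lemma}\label{lem:add}
Let $q$ be $\trianglelefteq$-alive for $\vec\Psi=(\Psi_i)_{i\in B}$. Let $N$ be nonstandard, $m\in\omega$, and let $(\Phi_{j,u})_{j<m,u<N}$ be uniformly $\Delta_1(Y)$ functionals for $\trianglelefteq$ with $\Phi_{j,u}(r)\perp\Phi_{j,v}(r')$ for all $j<m$, $u\ne v$ and $r,r'\in Q$. Then there are $u<N$ and $q'\trianglelefteq q$ such that $q'$ is $\trianglelefteq$-alive for the tuple consisting of $\vec\Psi$ and $(\Phi_{j,u})_{j<m}$.
\end{lemma}

\begin{proof}
Let $C$ and $(q_u)_{u<b}$ witness that $q$ is alive, and let $N'=\min(b,N)$, which is nonstandard. Apply the Main Lemma to $(q_u)_{u<N'}$ with $|C|+m$ rows, where column $u$ consists of $(\Psi_i)_{i\in C}$ and $(\Phi_{j,u})_{j<m}$. The rows $i\in C$ have incomparable values because $(q_u)$ is $C$-disjoint, and the rows $j<m$ by hypothesis. We obtain $u$ and $q'\trianglelefteq q_u\trianglelefteq q$ alive for column $u$. The $\Psi_i$ with $i\in B\setminus C$ are harmless at $q$, hence at $q'$.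
\end{proof}

\section{The extension theorem}\label{sec:ext}

We now add a set $\Gamma$. Each condition $q$ determines an initial segment $\alpha(q)$ of $\Gamma$. We allow the preorder to shrink from stage to stage; this lets stage $l$ impose a promise on all later conditions, which is needed for $\Pi^0_1\mathsf{GA}$.

\begin{theorem}\label{thm:ext}
Assume \eqref{eq:hyp}. Let $Q$ be a $\Delta_1(Y)$ set, let $\trianglelefteq_0\,\supseteq\,\trianglelefteq_1\,\supseteq\cdots$ be $\Delta_1(Y)$ preorders on $Q$ indexed by $\omega$, and let $\alpha:Q\to2^{<M}$ be a $\Delta_1(Y)$ map such that $q'\trianglelefteq_0q$ implies $\alpha(q')\succeq\alpha(q)$. For $l\in\omega$ let $E_l\subseteq Q$ be uniformly dense and downward closed for $\trianglelefteq_{l+1}$, with $|\alpha(q)|\ge c_l$ for $q\in E_l$. Let $q_0\in Q$. Then there are conditions $q_{l+1}\trianglelefteq_lq_l$ with $q_{l+1}\in E_l$ for $l\in\omega$ such that, for the set $\Gamma$ with characteristic function $\bigcup_l\alpha(q_l)$, we have $(M,Y\oplus\Gamma)\models I\Sigma_1(Y\oplus\Gamma)$ and $W$ evades $Y\oplus\Gamma$.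
\end{theorem}

The sequences $(\trianglelefteq_l)$ and $(E_l)$ are external: no uniformity in $l$ is assumed. Since the preorders decrease, the conclusion gives $q_t\trianglelefteq_lq_l$ for all $t\ge l$.

\begin{proof}
\emph{Dense sets for induction.} Let $J_l$ be the set of conditions that decide the $\Sigma_1$ facts with codes below $c_l$:
\[
J_l=\{q\in Q:\forall e<c_l\ [\,U_Y(e,\alpha(q))\ \text{ or }\ \forall q'\trianglelefteq_{l+1}q\ \neg U_Y(e,\alpha(q'))\,]\}.
\]
It is downward closed for $\trianglelefteq_{l+1}$: the first alternative passes down by monotonicity of $\alpha$ and $U_Y$, the second by transitivity. It is uniformly dense for $\trianglelefteq_{l+1}$. Given $(q_u)_{u<b}$, (F3) yields an $M$-finite sequence $(q^+_u)_{u<b}$ such that $q^+_u$ maximizes $\#\{e<c_l:U_Y(e,\alpha(q))\}$ among all $q\trianglelefteq_{l+1}q_u$. If $q^+_u\notin J_l$, there are $e<c_l$ and $q'\trianglelefteq_{l+1}q^+_u$ with $U_Y(e,\alpha(q'))$ and $\neg U_Y(e,\alpha(q^+_u))$, and $q'$ gives a larger count.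

\emph{Functionals for evasion.} Let $\delta_0,\delta_1,\dots$ enumerate the indices whose root arrays consist of nodes of $W$. We use the maps of Lemma~\ref{lem:follow} with $T=W$ and put $\Phi^\delta_{j,u}(q)=\Theta^\delta_{j,u}(\alpha(q))$. By parts (a) and (b) of that lemma, for each $\delta$ these are uniformly $\Delta_1(Y)$ functionals for $\trianglelefteq_0$, hence for every $\trianglelefteq_l$. Their values extend the roots $\sigma_{j,u}$, so they satisfy the incomparability hypothesis of Lemma~\ref{lem:add}.

\emph{Construction.} We choose $q_l$ to be $\trianglelefteq_l$-alive for a standard finite tuple $\vec\Psi_l$ of these functionals. Let $\vec\Psi_0$ be empty. Given $q_l$, Lemma~\ref{lem:move} with $\trianglelefteq_{l+1}\,\subseteq\,\trianglelefteq_l$ and $E=E_l\cap J_l$ gives $q'\trianglelefteq_lq_l$ in $E_l\cap J_l$ that is $\trianglelefteq_{l+1}$-alive for $\vec\Psi_l$. Lemma~\ref{lem:add} for $\trianglelefteq_{l+1}$ and the functionals of $\delta_l$ gives a column $u_l$ and $q_{l+1}\trianglelefteq_{l+1}q'$ that is $\trianglelefteq_{l+1}$-alive for the tuple $\vec\Psi_{l+1}$ consisting of $\vec\Psi_l$ and $(\Phi^{\delta_l}_{j,u_l})_j$. Then $q_{l+1}\trianglelefteq_lq_l$,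 and $q_{l+1}\in E_l\cap J_l$ by downward closure. The strings $\alpha(q_l)$ increase and $|\alpha(q_{l+1})|\ge c_l$, so $\Gamma$ is a well-defined regular subset of $M$.

\emph{Induction.} Let $\alpha_l=\alpha(q_{l+1})$. If $e<c_l$ and $U_Y(e,\Gamma\restriction s)$, then $U_Y(e,\alpha(q_t))$ for some $t\ge l+1$. Since $q_t\trianglelefteq_{l+1}q_{l+1}\in J_l$, the second alternative in the definition of $J_l$ fails for $e$, so $U_Y(e,\alpha_l)$. Apply Lemma~\ref{lem:induction}.

\emph{Evasion.} Let $\vec\sigma$, $(Z_{j,u})$ be a $(Y\oplus\Gamma)$-array with all $Z_{j,u}\subseteq W$, let $\delta=\delta_l$ be an index as in Lemma~\ref{lem:follow}(c), and let $u=u_l$. Suppose that some $Z_{j,u}$ contains an atom $\tau$. For large $t>l$ we have $\Phi^\delta_{j,u}(q_t)\succeq\tau$, and this node of $W$ is then an atom. But $q_t$ is alive for $\vec\Psi_t$, which contains $\Phi^\delta_{j,u}$, so its value at $q_t$ is not an atom. Hence column $u$ contains no atom.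
\end{proof}

\section{Adding solutions}\label{sec:solutions}

\subsection{Strongly atomic trees}

To list the isolated paths of $V$ it suffices to choose an isolated path through every node. A condition specifies initial segments of these paths for all nodes up to some length.

\begin{lemma}\label{lem:amt}
Assume \eqref{eq:hyp} and let $V\in\Delta_1(Y)$ be a strongly atomic tree. There is $\Gamma\subseteq M$ such that $(M,Y\oplus\Gamma)\models I\Sigma_1(Y\oplus\Gamma)$, $W$ evades $Y\oplus\Gamma$, and there is a $\Delta_1(Y\oplus\Gamma)$ sequence $(P_\sigma)_{\sigma\in V}$ of infinite paths of $V$ with $\sigma\prec P_\sigma$, each of which contains an atom of $V$.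
\end{lemma}

\begin{proof}
Let $Q$ consist of the $M$-finite functions $\rho$ with domain $\{\sigma\in V:|\sigma|<d_\rho\}$ for some $d_\rho\in M$, such that $\sigma\preceq\rho(\sigma)\in V$ for all $\sigma$ in the domain. The number $d_\rho$ is determined by $\rho$, because $V$ has nodes of every length. All preorders $\trianglelefteq_l$ are the same: $\rho'\trianglelefteq\rho$ if $d_{\rho'}\ge d_\rho$ and $\rho'(\sigma)\succeq\rho(\sigma)$ for $\sigma$ in the domain of $\rho$.

The set to be added is $\{\langle\sigma,\tau\rangle:\sigma\in V,\ \tau\prec P_\sigma\}$. Accordingly, say that $\rho$ \emph{decides} $x=\langle\sigma,\tau\rangle$ if either $\sigma\notin V$, with value $0$, or $\sigma$ is in the domain of $\rho$ and $|\tau|\le|\rho(\sigma)|$, with value $1$ if $\tau\preceq\rho(\sigma)$ and $0$ otherwise. If $\rho'\trianglelefteq\rho$, then $\rho'$ decides every number that $\rho$ decides, with the same value. If $\sigma\in V$ has length $d_\rho$, then $\langle\sigma,\langle\rangle\rangle$ is undecided, so there is a least undecided number; let $\alpha(\rho)$ be the string of values below it. Then $\alpha$ is $\Delta_1(Y)$ and monotone. Let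
\[
E_l=\{\rho\in Q:d_\rho\ge c_l,\text{ and for all }\sigma\in V\text{ with }|\sigma|<c_l,\ \rho(\sigma)\text{ is an atom of $V$ and }|\rho(\sigma)|\ge c_l\}.
\]
It is downward closed because extensions of atoms in $V$ are atoms. If $\rho\in E_l$ and $x=\langle\sigma,\tau\rangle<c_l$, then $|\sigma|,|\tau|<c_l$, so $x$ is decided; thus $|\alpha(\rho)|\ge c_l$.

For uniform density let $(\rho_u)_{u<b}$ be $M$-finite. Take $d\ge c_l$ with $d\geq d_{\rho_u}$ for all $u<b$, and extend each $\rho_u$ to $\{\sigma\in V:|\sigma|<d\}$ by $\sigma\mapsto\sigma$. All the nodes $\rho_u(\sigma)$, for $u<b$ and $\sigma\in V$ with $|\sigma|<d$, form a single $M$-finite sequence. By strong atomicity they extend to an $M$-finite sequence of atoms, and since $V$ has no dead ends, (F2) extends these further to nodes $\rho^+_u(\sigma)$ of length at least $c_l$. Then $(\rho^+_u)_{u<b}$ is $M$-finite, $\rho^+_u\trianglelefteq\rho_u$ and $\rho^+_u\in E_l$.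

Apply Theorem~\ref{thm:ext} with $q_0$ the empty function and let $P_\sigma=\bigcup_lq_l(\sigma)$, the union over those $l$ for which $\sigma$ is in the domain of $q_l$. For $c_l>|\sigma|$ the node $q_{l+1}(\sigma)\succeq\sigma$ is an atom of length at least $c_l$, so $P_\sigma$ is an infinite path through $\sigma$ that contains an atom. The value that $q_l$ assigns to a decided $\langle\sigma,\tau\rangle$ is $1$ exactly if $\sigma\in V$ and $\tau\prec P_\sigma$, so $\Gamma$ is the set described above. Finally, $P_\sigma(j)=1$ if and only if some $\tau$ of length $j+1$ has $\langle\sigma,\tau\rangle\in\Gamma$ and $\tau(j)=1$, which is a bounded search.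
\end{proof}

\begin{remark}\label{rem:strong}
This is the only place where the difference between atomic and strongly atomic trees is used, and the proof breaks down for $V=W$. If a level of $W$ of length less than $c_l$ has nonstandardly many nodes, then $E_l$ is empty: the values of a $\rho\in E_l$ on that level would form an $M$-finite set of nonstandardly many pairwise incomparable atoms, contrary to Remark~\ref{rem:antichain}.
\end{remark}

\subsection{Approximations to generics}

The natural forcing for $\Pi^0_1\mathsf G$ has strings as conditions. There, uniform density would require extending $b$ strings at once into a dense $\Pi_1(Y)$ predicate, that is, collecting witnesses for $b$ many $\Sigma_2$ statements. For $\Pi^0_1\mathsf{GA}$ no such collection is needed. We fix in advance, outside the model, an increasing $\omega$-sequence of strings $\gamma_l$ that meets all the predicates, and at stage $l$ we promise that all rows $g_s$ not yet started will begin with the next $\gamma$. Each promise involves one string, which can be used as a parameter.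

\begin{lemma}\label{lem:ga}
Assume \eqref{eq:hyp} and let $(D_i)_{i\in M}$ be uniformly $\Pi_1(Y)$ dense predicates on $2^{<M}$. There are $g_s:M\to\{0,1\}$ for $s\in M$ such that, for $\Gamma=\{\langle s,j\rangle:g_s(j)=1\}$, we have $(M,Y\oplus\Gamma)\models I\Sigma_1(Y\oplus\Gamma)$, $W$ evades $Y\oplus\Gamma$, and $\forall i\,\exists\sigma\in D_i\,\forall^\infty s\,(g_s\succ\sigma)$.
\end{lemma}

\begin{proof}
Enumerate $M=\{i_0,i_1,\dots\}$ in order type $\omega$. By density choose $\gamma_0=\langle\rangle$ and $\gamma_{l+1}\succeq\gamma_l$ with $\gamma_{l+1}\in D_{i_l}$ for $l\in\omega$. Let $Q$ consist of the $M$-finite sequences of strings $\beta=(\beta_s)_{s<k_\beta}$, and let $\beta'\trianglelefteq_l\beta$ mean that $k_{\beta'}\ge k_\beta$, $\beta'_s\succeq\beta_s$ for $s<k_\beta$, and $\beta'_s\succeq\gamma_l$ for $k_\beta\le s<k_{\beta'}$. This relation is $\Delta_1$ with parameter $\gamma_l$ and reflexive. It is transitive: if $\beta''\trianglelefteq_l\beta'\trianglelefteq_l\beta$, then a row $s$ of $\beta''$ with $k_\beta\le s<k_{\beta'}$ extends $\beta'_s\succeq\gamma_l$, and a row with $s\ge k_{\beta'}$ extends $\gamma_l$ by definition. The preorders decrease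 in $l$ because $\gamma_{l+1}\succeq\gamma_l$.

Say that $\beta$ decides $\langle s,j\rangle$, with value $\beta_s(j)$, if $s<k_\beta$ and $j<|\beta_s|$. The number $\langle k_\beta,0\rangle$ is undecided; let $\alpha(\beta)$ be the string of values below the least undecided number. Then $\beta'\trianglelefteq_0\beta$ implies $\alpha(\beta')\succeq\alpha(\beta)$. Let
\[
E_l=\{\beta\in Q:k_\beta\ge c_l\text{ and }|\beta_s|\ge c_l\text{ for all }s<c_l\}.
\]
It is downward closed for $\trianglelefteq_{l+1}$, and its members decide every $\langle s,j\rangle<c_l$, since then $s,j<c_l$. It is uniformly dense for $\trianglelefteq_{l+1}$: the $\Delta_1$ map that appends $0^{c_l}$ to each existing row and adds rows $\gamma_{l+1}{}^\frown0^{c_l}$ until there are at least $c_l$ rows sends each $\beta$ to a member of $E_l$ that is $\trianglelefteq_{l+1}$-below $\beta$, and it sends $M$-finite sequences to $M$-finite sequences by (F1).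

Apply Theorem~\ref{thm:ext} with $q_0$ the empty sequence, and let $g_s$ be the union of the $s$-th rows of the $q_l$. Since $q_{l+1}\in E_l$ for all $l$, each $g_s$ is total on $M$, and $\Gamma=\{\langle s,j\rangle:g_s(j)=1\}$. Given $i=i_l$ and $s\ge k_{q_{l+1}}$, take $t\ge l+1$ with $k_{q_t}>s$. From $q_t\trianglelefteq_{l+1}q_{l+1}$ we get that row $s$ of $q_t$ extends $\gamma_{l+1}$. So $g_s\succ\gamma_{l+1}\in D_i$ for all $s\ge k_{q_{l+1}}$.
\end{proof}

The proof uses only the density of the $D_i$, not their complexity.

\section{The model, and the corollaries}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]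
Take $W$ from Proposition~\ref{prop:base} and let $Y_0=A\oplus W$; then \eqref{eq:hyp} holds for $Y_0$. For a set $Y$, a \emph{$Y$-task} is a strongly atomic tree in $\Delta_1(Y)$ or a uniformly $\Pi_1(Y)$ family of dense predicates. There are countably many $Y$-tasks, since $M$ is countable, and there is at least one, the tree $\{0^s:s\in M\}$. We define $Y_t$ satisfying \eqref{eq:hyp} for $t\in\omega$. Once $Y_k$ is defined, fix an enumeration $(X_{k,j})_{j\in\omega}$ of the $Y_k$-tasks. At step $t=\langle k,j\rangle$ we have $k\le t$ and $Y_k\in\Delta_1(Y_t)$, so $X_{k,j}$ is a $Y_t$-task by (F4); strong atomicity and density depend only on $M$ and the task. Let $\Gamma_t$ be given by Lemma~\ref{lem:amt} or Lemma~\ref{lem:ga} for $Y_t$ and $X_{k,j}$, and let $Y_{t+1}=Y_t\oplus\Gamma_t$.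

Let $\mathcal S=\bigcup_t\Delta_1(Y_t)$. It is countable, it contains $A$ and $W$, and $(M,\mathcal S)\models\mathsf{RCA}_0$ by (F4).

\emph{$\mathsf{AMT}$.} By (K1) it suffices to list the isolated paths of a tree $V\in\mathcal S$ that is strongly atomic in $(M,\mathcal S)$. By Lemma~\ref{lem:atoms}, $V$ is a $Y_k$-task for some $k$, so $\mathcal S$ contains a sequence $(P_\sigma)_{\sigma\in V}$ as in Lemma~\ref{lem:amt}. Each $P_\sigma$ is isolated. If $P\in\mathcal S$ is an isolated path, it contains an atom $\sigma$, and both $P$ and $P_\sigma$ pass through $\sigma$, so $P=P_\sigma$. Setting $P_k=P_{\langle\rangle}$ for numbers $k$ that do not code nodes of $V$, we obtain a listing.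

\emph{$\Pi^0_1\mathsf{GA}$.} The set parameters of an instance lie in some $\Delta_1(Y_k)$, so by (F4) the instance is a $Y_k$-task, and Lemma~\ref{lem:ga} has put a solution into $\mathcal S$.

\emph{$\neg\mathsf{ATT}$.} The tree $W$ is atomic in $(M,\mathcal S)$ by Lemma~\ref{lem:atoms}. Every $Y\in\mathcal S$ is $\Delta_1(Y_t)$ for some $t$, and $W$ evades $Y_t$, so $W$ evades $Y$. Lemma~\ref{lem:listing} gives both claims in (2).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Apply Theorem~\ref{thm:main} with $A=\emptyset$ to any countable nonstandard $M\models I\Sigma_1$, for instance a countable nonstandard model of true arithmetic. In the resulting model $\mathsf{AMT}$ and $\Pi^0_1\mathsf{GA}$ hold and $\mathsf{ATT}$ fails, and then $\Pi^0_1\mathsf G$ fails by (K2).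
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:more}]
(i) Let $\varphi$ be arithmetical with $\mathsf{RCA}_0\nvdash\forall X\,\varphi(X)$. Add a set constant $A$ and a number constant $c$. The theory $\mathsf{RCA}_0+\neg\varphi(A)+\{c>n:n\in\omega\}$ is consistent by compactness, so by the L\"owenheim--Skolem theorem it has a countable model $(M,\mathcal S_0)$. Then $M$ is nonstandard and $(M,A)\models I\Sigma_1(A)$. Theorem~\ref{thm:main} gives $\mathcal S\ni A$ with $(M,\mathcal S)\models\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$. The truth of $\varphi(A)$ depends only on $(M,A)$, so $\forall X\,\varphi(X)$ fails in $(M,\mathcal S)$.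

(ii) If $M$ is nonstandard, use Theorem~\ref{thm:main} with $A=\emptyset$. If $M=\omega$, then $B\Sigma^0_2$ holds in every $(\omega,\mathcal S)\models\mathsf{RCA}_0$, because a finite set of witnesses in $\omega$ is bounded. By (K6) atomic trees are strongly atomic there, so by (K1) $\mathsf{AMT}$ implies $\mathsf{ATT}$, and $\mathsf{AMT}+\neg\mathsf{ATT}$ fails.

(iii) Assume $\mathsf{ATT}$, and fix a listing of the isolated paths of $V$. Each $\sigma_i$ extends to an atom and so lies on a listed path; let $P_i$ be the first one. The sequence $P_0,\dots,P_n$ exists by $\Delta^0_1$ comprehension. Assume instead $B\Sigma^0_2$. Then $V$ is strongly atomic by (K6), so there is a finite sequence of atoms $\tau_i\succeq\sigma_i$, and by Lemma~\ref{lem:atoms} the path $P_i$ through $\tau_i$ consists of the nodes of $V$ comparable with $\tau_i$, which is $\Delta^0_1$ uniformly in $i$. Finally, the principle fails in the models of Theorem~\ref{thm:main}. Applied to the nodes of a level of $W$ with nonstandardly many nodes, it would give a sequence of nonstandard length of pairwise distinct isolated paths of $W$, contrary to part (2) of the theorem.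
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Reverse Mathematics of Model Theory and First-Order Principles},
\texttt{http://ims.nus.edu.sg/events/2017/asp/files/denis.pdf}.

\end{thebibliography}
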